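\title{The largest component of the barely subcritical configuration model with finite third-moment degrees}

\begin{abstract}
We consider the configuration model on $n$ vertices whose empirical degree distribution converges together with its first three moments, in the barely subcritical regime: the distance $\varepsilon$ to criticality satisfies $\varepsilon\to0$ and $n\varepsilon^3\to\infty$. A single vertex of maximal degree and Gaussian fluctuations of the exploration process suggest that the largest component has size of order $M_n=\max\{d_{\max}/\varepsilon,\ \varepsilon^{-2}\log(n\varepsilon^3)\}$. We show that $M_n$ is always a lower bound but in general not an upper bound: for every barely subcritical rate $\varepsilon$ there are degree sequences for which the largest component exceeds $M_n$ by a factor tending to infinity, because it collects many vertices of moderately large degree. For every degree sequence the correct order is $\log(n\varepsilon^3)/(\varepsilon\theta_n)$, where $\theta_n$ solves $\sum_i d_i^2(e^{\theta_n d_i}-1)=\varepsilon\sum_i d_i$. This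 gives a necessary and sufficient condition for $M_n$ to be the right order, simple sufficient conditions, and sharp constants in several cases.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The model}

Let $d=(d_1,\dots,d_n)$ be nonnegative integers with $\ell_n=\sum_{i=1}^nd_i$ even. In the \emph{configuration model} $\mathrm{CM}_n(d)$, vertex $i$ receives $d_i$ half-edges, and the $\ell_n$ half-edges are paired by a uniformly random perfect matching. Each pair is an edge, and the result is a random multigraph in which vertex $i$ has degree $d_i$. The size of a connected component is its number of vertices, and $|\mathcal C_{\max}|$ is the size of the largest one.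

One degree sequence is given for each $n$. Let $D_n$ be the degree of a uniformly chosen vertex, so that $\mathbb E[D_n^k]=\frac1n\sum_id_i^k$, let $d_{\max}=\max_id_i$, and put
\[
\nu_n=\frac{\mathbb E[D_n(D_n-1)]}{\mathbb E[D_n]},\qquad \varepsilon_n=\nu_n-1 .
\]
Our \emph{standing assumptions} are the following, as $n\to\infty$.
\begin{itemize}
\item[(A1)] $D_n\to D$ in distribution, and $\mathbb E[D_n^k]\to\mathbb E[D^k]<\infty$ for $k=1,2,3$.
\item[(A2)] $\mathbb E[D]>0$, $\mathbb P(D=1)>0$ and $\mathbb P(D=2)<1$.
\item[(A3)] $\varepsilon_n<0$, $\varepsilon_n\to0$ and $n|\varepsilon_n|^3\to\infty$.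
\end{itemize}
Assumptions (A1) and (A2) form the finite third-moment setting. The critical window is $\nu_n=1+\lambda n^{-1/3}+o(n^{-1/3})$ with $\lambda\in\mathbb R$ fixed, and (A3) describes the \emph{barely subcritical regime}, which lies just below it. We abbreviate
\[
\varepsilon=|\varepsilon_n|,\qquad N=n\varepsilon^3,\qquad L=\log N,\qquad \Delta=d_{\max},\qquad a=\varepsilon\Delta,\qquad \ell=\ell_n ,
\]
so that $N,L\to\infty$ and $\ell/n\to\mathbb E[D]$.

\subsection{The exploration walk and the natural guess}\label{sub:guess}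

To find the component of a vertex $v$, reveal its edges one at a time. Call a half-edge \emph{active} if its vertex has been reached and it is not yet paired. A step pairs one active half-edge. In a large graph the partner is close to a uniform half-edge, and it usually belongs to a new vertex. The degree of the vertex that owns a uniform half-edge has the \emph{size-biased} law
\[
\mathbb P(D^*=k)=\frac{k\,\#\{i:d_i=k\}}{\ell},\qquad\text{so that}\qquad \mathbb E[\psi(D^*)]=\frac1\ell\sum_id_i\psi(d_i)
\]
for every function $\psi$. The step brings in $D^*$ half-edges and uses up two. So the number of active half-edges behaves like a random walk started at $d_v$ with increments $D^*-2$, and the size of the component behaves like the time at which this walk hits $0$. The mean and the second moment of $D^*=D^*_n$ are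
\[
\mathbb E[D^*]=\nu_n+1=2-\varepsilon,\qquad s_n:=\mathbb E[(D^*)^2]=\frac{\mathbb E[D_n^3]}{\mathbb E[D_n]}\longrightarrow \sigma^2+4,\qquad \sigma^2:=\frac{\mathbb E[D^3]}{\mathbb E[D]}-4 .
\]
Thus $\varepsilon$ is the downward drift of the walk, and the third moment of the degrees controls the variance of its increments. The size-biased version of $D$ has mean $2$ and variance $\sigma^2$. By (A2) it has mass at $1$, so $\sigma^2>0$ and it also has mass on $\{3,4,\dots\}$. Hence $4<s_n\le C$ and $\Delta\ge3$ for large $n$.

A walk with drift $-\varepsilon$ has two obvious ways of living long.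

\emph{It can start high.} From a vertex of degree $\Delta$ the walk needs about $\Delta/\varepsilon$ steps to come down.

\emph{It can be lucky.} In a Gaussian approximation the walk is still positive at time $k$ with probability about $\exp(-\varepsilon^2k/(2\sigma^2))$. The natural units of height and time are $1/\varepsilon$ and $\varepsilon^{-2}$. Of the $n$ starting vertices, a fraction of order $\varepsilon$ produce a walk that reaches height $1/\varepsilon$, and a component with $\varepsilon^{-2}$ vertices is seen from each of them. So there are about $n\cdot\varepsilon\cdot\varepsilon^2=N$ attempts, and the luckiest lasts $k\approx2\sigma^2\varepsilon^{-2}\log N$ steps.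

Each mechanism has a counterpart among the results quoted in \cite{SPRG}. In the strictly subcritical regime $\nu_n\to\nu<1$, a theorem of Janson says, informally and under its own hypotheses, that the largest component has size $(1+o_{\mathbb P}(1))\,d_{\max}/(1-\nu)$. In the Erd\H{o}s--R\'enyi random graph the largest barely subcritical component has size of order $\varepsilon^{-2}\log(n\varepsilon^3)$, and inside the critical window the maximal clusters of $\mathrm{CM}_n(d)$ in the finite third-moment setting scale as in the Erd\H{o}s--R\'enyi graph. Open Problem~4.13 of \cite{SPRG} (``Phase transition in subcritical configuration models with finite third-moment degrees'') asks for the size of the largest component in the barely subcritical regime, and asks to show that it is of order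
\[
M_n=\max\Big\{\frac{d_{\max}}{\varepsilon},\ \frac{\log(n\varepsilon^3)}{\varepsilon^{2}}\Big\}=\varepsilon^{-2}\max\{a,L\},
\]
so that a phase transition occurs where the two terms cross. (The moment condition is printed there as $\mathbb E[D_3^2]\to\mathbb E[D^3]$ and the formula with $\varepsilon_n$; we read them as (A1) and with $|\varepsilon_n|$.) We make ``of order'' precise by the following property of a sequence of degree sequences:
\begin{equation}\tag{M}\label{eq:M}
\begin{gathered}
\text{for every $\eta>0$ there are $0<c<C<\infty$ such that}\\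
\mathbb P\big(c\le|\mathcal C_{\max}|/M_n\le C\big)\ge1-\eta\ \text{ for all large $n$.}
\end{gathered}
\end{equation}
The question is whether the standing assumptions imply \eqref{eq:M}. They do not. There is a third way of living long, between the two above: the walk can meet many vertices of degree much larger than $1/\varepsilon$, one after another.

\subsection{Results}

To see all mechanisms at once one should not approximate the increments by Gaussians. Let
\[
\varphi(\theta)=\mathbb E\big[e^{\theta(D^*-2)}\big],\qquad I_n=-\min_{\theta\in\mathbb R}\log\varphi(\theta).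
\]
The minimum exists because $D^*-2$ takes both a negative and a positive value, and it is attained at some $\theta>0$ because $\varphi'(0)=-\varepsilon$. If $S_k$ is a sum of $k$ independent copies of $D^*-2$, then $\mathbb P(S_k\ge0)\le\mathbb E[e^{\theta S_k}]=\varphi(\theta)^k$ for $\theta\ge0$, and the best such bound is $e^{-I_nk}$. So $I_n$ is the price per step of survival, and with $N$ attempts one expects survival for $L/I_n$ steps. The number $I_n$ is defined by a minimization. For comparison with $M_n$ it is more convenient to have a quantity defined by a monotone equation with nonnegative terms. The function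
\[
G(\theta)=\mathbb E\big[D^*(e^{\theta D^*}-1)\big]=\frac1\ell\sum_id_i^2\big(e^{\theta d_i}-1\big)
\]
is convex and increases from $G(0)=0$ to infinity. It measures how much the weight $e^{\theta D^*}$ raises the mean of $D^*$, before normalization. Let $\theta_n>0$ be the unique solution of
\[
G(\theta_n)=\varepsilon .
\]

\medskip\noindent\emph{Conventions.} The standing assumptions are in force throughout, and all statements are for $n$ large. ``Whp'' means with probability tending to $1$. The letters $c,C$ denote constants in $(0,\infty)$ that may change from line to line and depend only on the law of $D$ unless we say otherwise, while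
\[
K:=\frac{3(\sigma^2+4)}{\sigma^2}>3
\]
is fixed. The standing assumptions pass to subsequences of $n$, and every statement and proof below applies along a subsequence.

\begin{theorem}[Order of the largest component]\label{thm:order}
There are constants $0<c<C$ depending only on the law of $D$ such that
\[
\mathbb P\Big(c\,\frac{L}{\varepsilon\theta_n}\le|\mathcal C_{\max}|\le C\,\frac{L}{\varepsilon\theta_n}\Big)\to1 .
\]
Moreover $\frac12\varepsilon\theta_n\le I_n\le K\varepsilon\theta_n$.
\end{theorem}

\begin{theorem}[Sharp constants]\label{thm:sharp}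
\begin{itemize}
\item[(a)] For every $\delta>0$, whp $|\mathcal C_{\max}|\le(1+\delta)L/I_n$.
\item[(b)] If $\theta_nd_{\max}=o(L)$, in particular if $\varepsilon d_{\max}=o(L)$, then $|\mathcal C_{\max}|\,I_n/L\to1$ in probability.
\item[(c)] If $\varepsilon d_{\max}\to0$, then $|\mathcal C_{\max}|=(2\sigma^2+o_{\mathbb P}(1))\,\varepsilon^{-2}\log(n\varepsilon^3)$.
\item[(d)] If $\varepsilon d_{\max}\to\infty$, then for every $\delta\in(0,1)$, whp $|\mathcal C_{\max}|\ge(1-\delta)d_{\max}/\varepsilon$.
\end{itemize}
\end{theorem}

Parts (c) and (d) are the two mechanisms of Section~\ref{sub:guess}. If $D$ is Poisson with mean $1$, as for the degrees of the critical Erd\H{o}s--R\'enyi graph, then $\mathbb E[D^3]=5$ and $\sigma^2=1$, and (c) gives $2\varepsilon^{-2}\log(n\varepsilon^3)$, in line with the order quoted above.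

\begin{theorem}[Comparison with $M_n$]\label{thm:claim}
\begin{itemize}
\item[(a)] Whp
\[
cM_n\le|\mathcal C_{\max}|\le C\,\frac{d_{\max}}{\varepsilon}\cdot\frac{L}{\log(1+\varepsilon d_{\max})}.
\]
\item[(b)] Property \eqref{eq:M} holds if and only if $\liminf_n\theta_n/\min\{\varepsilon,L/d_{\max}\}>0$.
\item[(c)] Let $e_n\to0$ with $ne_n^3\to\infty$, and let $\alpha_n\to\infty$ with $\log\alpha_n=o(\log(ne_n^3))$. There is a degree sequence satisfying the standing assumptions with $\varepsilon_n=-(1+o(1))e_n$ and $d_{\max}=(1+o(1))\alpha_n/e_n$ such that whp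
\[
\frac{|\mathcal C_{\max}|}{M_n}\ge c\,\frac{\min\{\alpha_n,L\}}{\log\alpha_n}\longrightarrow\infty .
\]
It attains the upper bound in \textup{(a)} up to constants. For $\alpha_n=\log(ne_n^3)$ one has $M_n\asymp\varepsilon^{-2}L$, but $|\mathcal C_{\max}|\asymp\varepsilon^{-2}L^2/\log L$ whp.
\end{itemize}
\end{theorem}

The choice $\alpha_n=\log(ne_n^3)$ is allowed for every $e_n$, so \eqref{eq:M} fails for some degree sequence at every barely subcritical rate.

\begin{theorem}[Sufficient conditions]\label{thm:suff}
Property \eqref{eq:M} holds under any one of the following conditions: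
\begin{itemize}
\item[(a)] $\sup_n\varepsilon d_{\max}<\infty$;
\item[(b)] $\liminf_n\log(1+\varepsilon d_{\max})/L>0$;
\item[(c)] $\sup_n\mathbb E[D_n^p]<\infty$ for some $p>3$, and $\varepsilon\le n^{-\kappa}$ for some $\kappa>0$;
\item[(d)] $\sup_n\mathbb E[e^{\kappa D_n}]<\infty$ for some $\kappa>0$;
\item[(e)] there is no subsequence along which $\varepsilon d_{\max}\to\infty$ and $\log(\varepsilon d_{\max})=o(L)$.
\end{itemize}
\end{theorem}

By Theorem~\ref{thm:claim}(c), condition (e) is the best possible one in terms of $(\varepsilon_n,d_{\max})$ alone, with these two quantities prescribed up to factors $1+o(1)$: whenever $\alpha_n\to\infty$ and $\log\alpha_n=o(\log(ne_n^3))$, a counterexample exists.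

Section~\ref{sec:example} works out the simplest degree sequences and derives Theorem~\ref{thm:claim}(c) from Theorem~\ref{thm:order}. Section~\ref{sec:exponents} compares $\theta_n$ and $I_n$. Sections~\ref{sec:upper} and~\ref{sec:lower} prove Theorems~\ref{thm:order} and~\ref{thm:sharp}, and Section~\ref{sec:compare} proves the rest.

\section{Degrees one and three, with and without hubs}\label{sec:example}

\subsection{No hubs}

Suppose that all degrees are $1$ or $3$. Then $D^*-2=\pm1$ has mean $-\varepsilon$, the exploration walk is a simple random walk, $\mathbb P(D=1)=\frac34$, $\mathbb P(D=3)=\frac14$ and $\sigma^2=1$. By the inequality between arithmetic and geometric means,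
\[
\varphi(\theta)=\tfrac{1+\varepsilon}2e^{-\theta}+\tfrac{1-\varepsilon}2e^{\theta}\ge\sqrt{1-\varepsilon^2},
\]
with equality when the two terms agree. So $I_n=-\frac12\log(1-\varepsilon^2)\sim\varepsilon^2/2$ and $L/I_n\sim2\varepsilon^{-2}L$, which is the Gaussian guess. Also $G(\theta)=\frac{1+\varepsilon}2(e^\theta-1)+\frac{3(1-\varepsilon)}2(e^{3\theta}-1)\sim5\theta$ as $\theta,\varepsilon\to0$, so $\theta_n\sim\varepsilon/5$ and $I_n\sim\frac52\,\varepsilon\theta_n$.

\subsection{Adding hubs}

We now add $m$ vertices of a large degree $h$, called \emph{hubs}. They should be few enough not to be seen in the first three moments of $D_n$, which requires $mh^3=o(n)$. We also ask that $mh^2=o(\varepsilon n)$, so that their contribution $mh^2/\ell$ to $\mathbb E[D^*]$ is small compared with the drift.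

\begin{lemma}\label{lem:hubs}
Let $e=e_n\to0$ with $ne^3\to\infty$. Let $m\ge1$ and odd $h\ge5$ be integers depending on $n$, with $h\to\infty$, $mh^3=o(n)$ and $mh^2=o(en)$. Let $n_2\in\{0,1\}$ have the parity of $n$. Take $m$ vertices of degree $h$, $n_2$ of degree $2$,
\[
n_3=\Big\lfloor\tfrac14\big(n-n_2-m-mh(h-2)-\tfrac32en\big)\Big\rfloor
\]
of degree $3$, and $n_1=n-n_2-n_3-m$ of degree $1$. Then the standing assumptions hold with $\mathbb P(D=1)=\frac34$ and $\mathbb P(D=3)=\frac14$; moreover $\ell\sim\frac32n$, $\varepsilon\sim e$, $\Delta=h$, and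
\begin{equation}\label{eq:hubtheta}
\theta_n\le\frac1h\log\Big(1+\frac{\varepsilon\ell}{mh^2}\Big).
\end{equation}
\end{lemma}

\begin{proof}
The number of vertices of odd degree is $n_1+n_3+m=n-n_2$, which is even, so $\ell$ is even. Since $m$, $mh^2$ and $en$ are $o(n)$, we have $n_3/n\to\frac14$ and $n_1/n\to\frac34$, which gives the limit law $D$ and (A2). For $k\le3$, $\mathbb E[D_n^k]=(n_1+2^kn_2+3^kn_3+mh^k)/n\to\frac34+\frac143^k$ because $mh^3=o(n)$. This is (A1), and $k=1$ gives $\ell\sim\frac32n$. Next,
\[
\ell\,\varepsilon_n=\sum_id_i(d_i-2)=-n_1+3n_3+mh(h-2)=4n_3-(n-n_2-m)+mh(h-2)=-\tfrac32en+O(1),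
\]
and $en\to\infty$, so $\varepsilon_n=-(1+o(1))e$ and (A3) holds. Keeping only the hubs in the sum defining $G$ gives $\varepsilon\ell\ge mh^2(e^{\theta_nh}-1)$, which is \eqref{eq:hubtheta}.
\end{proof}

Given $e_n$ and $\alpha=\alpha_n$ as in Theorem~\ref{thm:claim}(c), choose
\begin{equation}\label{eq:choice}
h\ \text{odd with }|h-\alpha/e|\le2,\qquad m=\Big\lfloor\frac{n}{h^3\alpha}\Big\rfloor .
\end{equation}
Since $\log\alpha=o(\log(ne^3))$, we have $n/(h^3\alpha)\sim ne^3/\alpha^4\to\infty$, so $m\sim n/(h^3\alpha)$ and $m\ge1$. Also $mh^3/n\le1/\alpha\to0$ and $mh^2/(en)\le1/(eh\alpha)\sim\alpha^{-2}\to0$. So Lemma~\ref{lem:hubs} applies, with $a=\varepsilon h\sim\alpha$ and $L\sim\log(ne^3)$. Put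
\[
q:=\frac{mh^2}{\varepsilon\ell}\sim\frac{2}{3\alpha^2}.
\]

\subsection{Chains of hubs}

Here is a heuristic account of the largest component of this graph; it is not used in the proofs. When the exploration meets a hub, the walk jumps up by about $h$ and then needs about $h/\varepsilon$ steps to come down. The fluctuations during this time are of order $\sqrt{h/\varepsilon}=h/\sqrt a$, which is negligible since $a\to\infty$. Each step finds a hub with probability about $mh/\ell$, so another hub is found in time with probability about $(h/\varepsilon)(mh/\ell)=q$. The expected number of chains of $j+1$ hubs, each found from the previous one, is about $mq^j$. This is of order one when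
\[
j\approx\frac{\log m}{\log(1/q)}\sim\frac{L}{2\log\alpha},
\]
because $\log m=L-4\log\alpha+o(1)\sim L$. Each hub of the chain contributes about $h/\varepsilon$ vertices, so the component has about $\frac h\varepsilon\cdot\frac{L}{2\log\alpha}$ vertices. This beats a single hub because $\log\alpha\ll L$. It beats Gaussian fluctuations because the chain pays $\log(1/q)\approx2\log\alpha$ in the exponent for $h/\varepsilon\approx\alpha\varepsilon^{-2}$ steps, whereas the walk without hubs would pay $\alpha/2$.

The third moment limits this strategy: $mh^3=o(n)$ forces $q=o(1/a)$, so every further hub costs at least a factor $1/a$, and with $N$ attempts at most about $L/\log a$ hubs can be afforded. This is the upper bound in Theorem~\ref{thm:claim}(a).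

The number $\theta_n$ sees the chain exactly. By \eqref{eq:hubtheta}, $\theta_n\le h^{-1}\log(1+1/q)\le C\varepsilon(\log\alpha)/\alpha=o(\varepsilon)$. The vertices of degree at most $3$ contribute $O(\theta_n)=o(\varepsilon)$ to $G(\theta_n)$, so the equation $G(\theta_n)=\varepsilon$ reads $q(e^{\theta_nh}-1)=1-o(1)$. Therefore
\begin{equation}\label{eq:hubexact}
\theta_nh\sim2\log\alpha,\qquad\frac{L}{\varepsilon\theta_n}\sim\frac h\varepsilon\cdot\frac{L}{2\log\alpha},
\end{equation}
which agrees with the heuristic count: $e^{-\theta_nh}$ is the price of one hub.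

\begin{proof}[Proof of Theorem~\ref{thm:claim}(c), given Theorem~\ref{thm:order}]
Take the sequence of Lemma~\ref{lem:hubs} with the choice \eqref{eq:choice}. By Theorem~\ref{thm:order} and \eqref{eq:hubexact}, whp $|\mathcal C_{\max}|\asymp\frac h\varepsilon\cdot\frac L{\log\alpha}$. This is the order of the upper bound in Theorem~\ref{thm:claim}(a), because $\log(1+\varepsilon h)\sim\log\alpha$. Since $h/\varepsilon\sim\alpha\varepsilon^{-2}$ and $M_n\sim\varepsilon^{-2}\max\{\alpha,L\}$, whp
\[
\frac{|\mathcal C_{\max}|}{M_n}\ge c\,\frac{\alpha L}{\max\{\alpha,L\}\log\alpha}=c\,\frac{\min\{\alpha,L\}}{\log\alpha},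
\]
and this tends to infinity since both $\alpha/\log\alpha$ and $L/\log\alpha$ do. For $\alpha=\log(ne^3)\sim L$ we get $M_n\asymp\varepsilon^{-2}L$ and $|\mathcal C_{\max}|\asymp\varepsilon^{-2}L^2/\log L$ whp.
\end{proof}

\section{The exponents $\theta_n$ and $I_n$}\label{sec:exponents}

We first record what the third moment says about the maximal degree. For fixed $R$, (A1) gives $\mathbb E[D_n^3\mathbf 1\{D_n>R\}]=\mathbb E[D_n^3]-\mathbb E[D_n^3\mathbf 1\{D_n\le R\}]\to\mathbb E[D^3\mathbf 1\{D>R\}]$, and $\Delta^3/n\le R^3/n+\mathbb E[D_n^3\mathbf 1\{D_n>R\}]$. Letting $n\to\infty$ and then $R\to\infty$ gives $\Delta^3=o(n)$. In particular $\Delta\le n^{1/3}$, that is,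
\begin{equation}\label{eq:aN}
a\le N^{1/3}.
\end{equation}
Apart from Theorem~\ref{thm:sharp}(c), which needs the limit of $s_n$, the proofs use the third moment through \eqref{eq:aN}, the bound $s_n\le C$, and the fact that $s_n$ stays away from $4$.

For $\theta\in\mathbb R$, reweight the law of $D^*$ by $e^{\theta D^*}/\mathbb E[e^{\theta D^*}]$; this is the \emph{tilted law} with parameter $\theta$. Differentiation shows that
\[
(\log\varphi)'(\theta)=\frac{\mathbb E[D^*e^{\theta D^*}]}{\mathbb E[e^{\theta D^*}]}-2
\]
is the mean of $D^*-2$ under the tilted law and that $(\log\varphi)''(\theta)$ is its variance, which is positive. So $(\log\varphi)'$ is continuous and strictly increasing, equals $-\varepsilon$ at $0$, and tends to $\Delta-2\ge1$ as $\theta\to\infty$. Let $\theta^\circ>0$ be its zero, the minimizer of $\varphi$. For $\kappa\in(0,1]$ let $\theta_\kappa>\theta^\circ$ solve $(\log\varphi)'(\theta_\kappa)=\kappa\varepsilon$. The upper bound on components uses $\theta^\circ$; the lower bound uses $\theta_\kappa$, under which the walk drifts slightly upward.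

\begin{lemma}\label{lem:theta}
For $n$ large and all $\kappa\in(0,1]$:
\begin{itemize}
\item[(a)] $\theta_n\le\varepsilon/s_n\le\varepsilon/4$;
\item[(b)] $\theta_n\Delta\ge c\log(1+a)$, and hence $\theta_n\ge c\,\varepsilon/(1+a)$;
\item[(c)] $\theta_n\le2\min\{\varepsilon,L/\Delta\}$;
\item[(d)] $\theta^\circ\le\theta_\kappa\le K\theta_n$ and $G(\theta_\kappa)\le K\varepsilon$;
\item[(e)] $\frac12\varepsilon\theta_n\le I_n\le K\varepsilon\theta_n$, and hence $c\,\varepsilon^2/(1+a)\le I_n\le K\varepsilon^2$.
\end{itemize}
\end{lemma}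

\begin{proof}
(a) From $e^x-1\ge x$ we get $G(\theta)\ge\theta s_n$ for $\theta\ge0$. Take $\theta=\theta_n$.

(b) Let $x=\theta_n\Delta$. From $e^y-1\le ye^y$ we get $\varepsilon=G(\theta_n)\le\theta_ne^xs_n$. Multiply by $\Delta$ and use $e^{2x}-1=2e^x\sinh x\ge xe^x$ to obtain $a\le s_n(e^{2x}-1)$. The function $\log(1+\cdot)$ is concave and vanishes at $0$, and $s_n\ge1$, so $x\ge\frac12\log(1+a/s_n)\ge\frac1{2s_n}\log(1+a)$. Finally $\log(1+a)\ge a/(1+a)$ and $a/\Delta=\varepsilon$.

(c) If $a\le L$, the minimum is $\varepsilon$ and (a) applies. If $a>L\ge1$, the minimum is $L/\Delta$. Keeping one vertex of degree $\Delta$ in the sum defining $G$ gives $\varepsilon\ell\ge\Delta^2(e^{\theta_n\Delta}-1)$, so $\theta_n\Delta\le\log(1+\varepsilon^3\ell/a^2)\le\log(1+CN)\le2L$.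

(d) Let $g(x)=e^x-1-x$. Since $1/k!\le1/(2(k-1)!)$ for $k\ge2$, comparing power series gives $g(x)\le\frac x2(e^x-1)$ for $x\ge0$. Hence, for $\theta\ge0$,
\begin{equation}\label{eq:Zbound}
\mathbb E[e^{\theta D^*}]=1+\theta(2-\varepsilon)+\mathbb E[g(\theta D^*)]\le1+\theta(2-\varepsilon)+\tfrac\theta2G(\theta).
\end{equation}
The tilted mean is $(2-\varepsilon+G(\theta))/\mathbb E[e^{\theta D^*}]$. The numerator gains $G(\theta)\ge s_n\theta$, while the normalization loses about $4\theta$. The gain wins by a fixed proportion because $s_n-4\to\sigma^2>0$, and $K$ is chosen accordingly. Let $\bar\theta$ solve $G(\bar\theta)=K\varepsilon$. Since $G$ is convex with $G(0)=0$ and $K\ge1$, we have $G(K\theta_n)\ge K\varepsilon$, so $\bar\theta\le K\theta_n$. Since $G(\theta)\ge\theta s_n$, also $\bar\theta\le K\varepsilon/s_n$. By \eqref{eq:Zbound} and $1/(1+u)\ge1-u$,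
\begin{align*}
\frac{\mathbb E[D^*e^{\bar\theta D^*}]}{\mathbb E[e^{\bar\theta D^*}]}
&\ge\big(2+(K-1)\varepsilon\big)\big(1-2\bar\theta-\tfrac K2\varepsilon\bar\theta\big)
\ge2+(K-1)\varepsilon-4\bar\theta-C\varepsilon^2\\
&\ge2+\big[K(1-4/s_n)-1\big]\varepsilon-C\varepsilon^2\ge2+\varepsilon ,
\end{align*}
because $K(1-4/s_n)\to K\sigma^2/(\sigma^2+4)=3$. So $(\log\varphi)'(\bar\theta)\ge\varepsilon\ge\kappa\varepsilon$, which gives $\theta^\circ\le\theta_\kappa\le\bar\theta\le K\theta_n$ and $G(\theta_\kappa)\le G(\bar\theta)=K\varepsilon$.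

(e) By \eqref{eq:Zbound} and $\log(1+u)\le u$, $\log\varphi(\theta)\le-\varepsilon\theta+\frac\theta2G(\theta)$, which equals $-\frac12\varepsilon\theta_n$ at $\theta=\theta_n$. So $I_n\ge\frac12\varepsilon\theta_n$. By Jensen's inequality $\varphi(\theta^\circ)\ge e^{-\varepsilon\theta^\circ}$, so $I_n\le\varepsilon\theta^\circ\le K\varepsilon\theta_n$. The last two bounds follow from (b) and (a).
\end{proof}

Part (e) contains the second assertion of Theorem~\ref{thm:order}.

\begin{remark}
The bound $I_n\le K\varepsilon\theta_n$ needs $\sigma^2>0$. If all degrees are $1$ or $2$, then $\mathbb P(D^*=1)=\varepsilon$ and $\varphi(\theta)=1-\varepsilon+\varepsilon e^{-\theta}$, so $-\inf\log\varphi\sim\varepsilon$, whereas $\theta_n\sim\varepsilon/4$ and $\varepsilon\theta_n$ is of order $\varepsilon^2$.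
\end{remark}

\section{The upper bound}\label{sec:upper}

We prove Theorem~\ref{thm:sharp}(a). The upper half of Theorem~\ref{thm:order} follows from it and $I_n\ge\frac12\varepsilon\theta_n$.

\subsection{Three standard facts}

\emph{Sequential pairing.} Build a partial matching of the half-edges in finitely many steps. At each step, either leave it unchanged, or pair an unpaired half-edge $x$, determined by the past, with a partner which, given the past and given that a pairing takes place, is uniform among the other unpaired half-edges. At the end, match the remaining half-edges uniformly. Then the final matching is uniform. Indeed, by backward induction on the step, given the past the final matching is uniform among the extensions of the current partial matching: if $2j$ half-edges are unpaired and a pairing takes place, each extension has probability $\frac1{2j-1}\cdot\frac1{(2j-3)!!}=\frac1{(2j-1)!!}$.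

\emph{Optional stopping.} If $(W_i)_{t\le i\le t'}$ is a supermartingale for $(\mathcal F_i)$ and $\tau$ is a stopping time with values in $[t,t']$, then $\mathbb E[W_\tau\mid\mathcal F_t]\le W_t$.

\emph{Kolmogorov's inequality} (used in Section~\ref{sec:lower}). If $X_1,\dots,X_j$ are independent with mean zero and variance at most $v$, then $\mathbb P(\max_{i\le j}|X_1+\dots+X_i|\ge x)\le jv/x^2$.

\subsection{One exploration}

Fix a vertex $v$ with $d_v\ge1$, declare it explored, and let $A_0=d_v$. While $A_{i-1}>0$, step $i$ takes an active half-edge by a fixed rule and pairs it with a uniform one of the $\ell-2i+1$ other unpaired half-edges. If the partner belongs to an unexplored vertex $w$, then $w$ becomes explored and $Y_i:=A_i-A_{i-1}=d_w-2$. Otherwise the partner was active and $Y_i=-2$. Let $T_v$ be the first $i$ with $A_i=0$, put $A_i=0$ for $i\ge T_v$, and let $\mathcal F_i$ be the history of the first $i$ steps. The component $\mathcal C(v)$ has exactly $T_v$ edges and is connected, so $|\mathcal C(v)|\le T_v+1$.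

The denominators $\ell-2i+1$ shrink, which pushes the drift up. This is harmless as long as the effect is $o(\varepsilon)$. We only consider $i\le i_*:=\lfloor n^{2/3}\rfloor$, where
\[
\frac{\ell}{\ell-2i+1}\le1+\xi,\qquad0\le\xi\le Cn^{-1/3}=C\varepsilon N^{-1/3}=o(\varepsilon).
\]
This is one place where $N\to\infty$ is used. For $i\le i_*$, on $\{A_{i-1}>0\}$, and for every $\psi\ge0$ with $\psi(0)=0$,
\begin{equation}\label{eq:dominate}
\mathbb E[\psi(Y_i+2)\mid\mathcal F_{i-1}]=\sum_{w\ \mathrm{unexplored}}\frac{d_w\,\psi(d_w)}{\ell-2i+1}\le(1+\xi)\,\mathbb E[\psi(D^*)].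
\end{equation}
Three estimates follow, valid for $i\le i_*$ on $\{A_{i-1}>0\}$.
\begin{itemize}
\item[(U1)] Let $Z_\circ=\mathbb E[e^{\theta^\circ D^*}]=e^{2\theta^\circ-I_n}\le e^{2\theta^\circ}$. Take $\psi(x)=e^{\theta^\circ x}-1$ in \eqref{eq:dominate} and use $1-1/Z_\circ\le\log Z_\circ\le2\theta^\circ$:
\[
\mathbb E[e^{\theta^\circ Y_i}\mid\mathcal F_{i-1}]\le e^{-2\theta^\circ}\big(1+(1+\xi)(Z_\circ-1)\big)=e^{-I_n}\big(1+\xi(1-1/Z_\circ)\big)\le\rho:=e^{-I_n+2\theta^\circ\xi}.
\]
By Lemma~\ref{lem:theta}(d),(e), $\theta^\circ\xi\le K\theta_n\cdot o(\varepsilon)=o(I_n)$, so $\rho=e^{-(1-o(1))I_n}<1$.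
\item[(U2)] With $\psi(x)=x$: $\mathbb E[Y_i\mid\mathcal F_{i-1}]\le(1+\xi)(2-\varepsilon)-2\le-\varepsilon+2\xi\le0$.
\item[(U3)] At most $i$ vertices are explored before step $i$, and $i_*=o(n)$. So $\mathbb P(Y_i=-1\mid\mathcal F_{i-1})\ge(\#\{u:d_u=1\}-i)/\ell\ge c_1^\circ$ for a constant $c_1^\circ>0$, by $\mathbb P(D=1)>0$.
\end{itemize}

Estimate (U1) alone gives $\mathbb P(T_v>k)\le e^{\theta^\circ d_v}\rho^k$. Summing over $v$ and dividing by $k\ge c\varepsilon^{-2}$, the number of times a large component is counted, would give a bound of the form $n\varepsilon^2\rho^k$. This leads to $\log(n\varepsilon^2)$ instead of $L=\log(n\varepsilon^3)$, and the two are not comparable near the critical window, where $n\varepsilon^2\ge n^{1/3}$ while $n\varepsilon^3$ may grow arbitrarily slowly. The missing factor $\varepsilon$ comes from the next lemma: a walk at height $A_t$ survives $\varepsilon^{-2}$ further steps only with probability $O(\varepsilon A_t)$, and $\varepsilon^{-2}$ steps are negligible compared with $L/I_n$.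

\begin{lemma}\label{lem:kill}
Let $k_1=\lceil\varepsilon^{-2}\rceil$. If $t+k_1\le i_*$, then $\mathbb P(T_v>t+k_1\mid\mathcal F_t)\le C\varepsilon A_t$.
\end{lemma}

\begin{proof}
Let $H=1/\varepsilon$. If $A_t=0$ the probability is $0$, and if $A_t\ge H$ then $\varepsilon A_t\ge1$. So let $1\le A_t<H$, and let $\tau$ be the first $i\ge t$ with $A_i=0$ or $A_i\ge H$. If $T_v>t+k_1$, then either $\tau>t+k_1$, or $\tau\le t+k_1$ and $A_\tau\ge H$. Write $\tau'=\min\{\tau,t+k_1\}$.

By (U2), $A_i$ is a nonnegative supermartingale for $i\le i_*$. Optional stopping gives $H\,\mathbb P(\tau\le t+k_1,\,A_\tau\ge H\mid\mathcal F_t)\le\mathbb E[A_{\tau'}\mid\mathcal F_t]\le A_t$, so this event has probability at most $\varepsilon A_t$.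

To bound the time spent in $[1,H)$ we need a function whose drift along the walk is at most a negative constant. Let $\gamma(x)=x(2H-x)$ on $[0,H]$ and $\gamma(x)=H^2$ on $[H,\infty)$. It is concave, continuously differentiable, nondecreasing and nonnegative. For $x\in[1,H)$ and $x+y\ge0$,
\[
\gamma(x+y)\le\gamma(x)+\gamma'(x)y-y^2\mathbf 1\{y\le0\},
\]
with equality for $y\le0$ by expanding the quadratic, and by the tangent bound for a concave function for $y>0$. Only downward steps enter the quadratic term, so large upward jumps do no harm. On $\{t<i\le\tau'\}$, (U2), $\gamma'\ge0$ and (U3) give $\mathbb E[\gamma(A_i)-\gamma(A_{i-1})\mid\mathcal F_{i-1}]\le-c_1^\circ$. So $\gamma(A_{i\wedge\tau})+c_1^\circ(i\wedge\tau-t)$ is a supermartingale for $t\le i\le t+k_1$, and $c_1^\circ\,\mathbb E[\tau'-t\mid\mathcal F_t]\le\gamma(A_t)\le2HA_t$. On $\{\tau>t+k_1\}$ we have $\tau'-t=k_1\ge H^2$, so this event has probability at most $2\varepsilon A_t/c_1^\circ$.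
\end{proof}

\subsection{Proof of Theorem~\ref{thm:sharp}(a)}

To use Lemma~\ref{lem:kill} at time $k$ we need $\mathbb E[A_k]$. Let $f(x)=e^{\theta^\circ x}-1$, which vanishes at $0$ and satisfies $x\le f(x)/\theta^\circ$. For $i\le i_*$, on $\{A_{i-1}>0\}$, (U1) and $\rho<1$ give
\[
\mathbb E[f(A_i)\mid\mathcal F_{i-1}]\le\rho e^{\theta^\circ A_{i-1}}-1\le\rho f(A_{i-1}),
\]
and on $\{A_{i-1}=0\}$ both ends vanish. So $\mathbb E[f(A_k)]\le\rho^kf(d_v)$, and for $k+k_1\le i_*$
\[
\mathbb P(T_v>k+k_1)\le C\varepsilon\,\mathbb E[A_k]\le\frac{C\varepsilon}{\theta^\circ}\rho^kf(d_v).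
\]
The factor $1/\theta^\circ$ is recovered in the sum over starting vertices: since $\theta^\circ\to0$,
\[
\sum_vf(d_v)\le\sum_vd_vf(d_v)=\ell(Z_\circ-1)\le\ell(e^{2\theta^\circ}-1)\le3\theta^\circ\ell .
\]
If $|\mathcal C_{\max}|\ge k+k_1+2$, then each vertex $v$ of a largest component has $T_v>k+k_1$, and there are at least $k$ of them. By Markov's inequality,
\begin{equation}\label{eq:first}
\mathbb P\big(|\mathcal C_{\max}|\ge k+k_1+2\big)\le\frac1k\sum_{v:\,d_v\ge1}\mathbb P(T_v>k+k_1)\le\frac{C\varepsilon n}{k}\rho^k .
\end{equation}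
Take $k=\lceil(1+\delta)L/I_n\rceil$. We check that $k+k_1\le i_*$. Note that $\varepsilon^{-2}=n^{2/3}N^{-2/3}$. By Lemma~\ref{lem:theta}(e) and \eqref{eq:aN}, $k\le C_\delta L(1+a)\varepsilon^{-2}\le C_\delta LN^{-1/3}n^{2/3}=o(n^{2/3})$, with $C_\delta$ depending also on $\delta$, and $k_1\le2\varepsilon^{-2}=o(n^{2/3})$. Since $1/k\le I_n/L\le K\varepsilon^2$, the right side of \eqref{eq:first} is at most $CN\cdot N^{-(1+\delta)(1-o(1))}\to0$. Finally $k_1+3\le C\varepsilon^{-2}\le CK/I_n=o(L/I_n)$, so whp $|\mathcal C_{\max}|\le(1+2\delta)L/I_n$. As $\delta>0$ is arbitrary, the proof is complete. \hfill$\square$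

\section{Lower bounds}\label{sec:lower}

A lower bound has to exhibit a rare event, of probability about $N^{-1}$ or a smaller power of $N$, among many attempts. The probability of one attempt is computed by tilting the law of the increments, and this is simplest when the increments are independent. We therefore drive the exploration by independent samples and treat the dependence as an error term.

\subsection{Exploration by independent samples}

Let $h_1,h_2,\dots$ be independent uniform half-edges, and let $v(h)$ be the vertex of $h$. Start with no pairs and an explored set $U_0$, which is empty or a single vertex. Active half-edges are the unpaired half-edges of explored vertices, and $A_t$ is their number after step $t$. Step $t$ is as follows.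
\begin{itemize}
\item If $A_{t-1}=0$: the vertex $v(h_t)$ becomes explored if it was not; otherwise nothing happens.
\item If $A_{t-1}>0$: let $x_t$ be the first active half-edge in a fixed order. If $h_t$ is unpaired and $h_t\ne x_t$, pair $x_t$ with $h_t$, and let $v(h_t)$ become explored if it was not. Otherwise $h_t$ is rejected and nothing happens.
\end{itemize}
Given that a pairing takes place, $h_t$ is uniform among the unpaired half-edges other than $x_t$. By sequential pairing, running finitely many steps and matching the remaining half-edges uniformly generates $\mathrm{CM}_n(d)$.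

A rejected half-edge is paired or equals $x_t$, so it belongs to an explored vertex. Hence the explored set after step $t$ is exactly $U_0\cup\{v(h_1),\dots,v(h_t)\}$. Call step $t$ \emph{fresh} if $v(h_t)\notin U_0\cup\{v(h_1),\dots,v(h_{t-1})\}$. In a fresh step $A_t-A_{t-1}$ equals $d_{v(h_t)}$ if $A_{t-1}=0$ and $d_{v(h_t)}-2$ if $A_{t-1}>0$, since a half-edge of an unexplored vertex is never rejected. In a step that is not fresh, the change is $0$ or $-2$. In all cases
\begin{equation}\label{eq:step}
A_t-A_{t-1}\ge d_{v(h_t)}\mathbf 1\{t\text{ fresh}\}-2 .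
\end{equation}
The right side depends only on the samples. The bound holds whether or not the exploration restarts, so a walk built from the samples may dip below zero at first without harm. A new root is chosen only when no half-edge is active, so at any time all active half-edges belong to one component. Therefore:
\begin{equation}\label{eq:onecomp}
\begin{gathered}
\text{if $A_t>0$ for all $t\in[t_1,t_2]$, then the vertices $v(h_t)$ with $t$ fresh}\\
\text{and $t_1<t\le t_2$ are distinct and lie in one component.}
\end{gathered}
\end{equation}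

\subsection{A single hub}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(d)]
Let $U_0=\{v_0\}$ with $d_{v_0}=\Delta$, so $A_0=\Delta$. Let $k=\lfloor(1-\delta)\Delta/\varepsilon\rfloor$ and $\hat D_t=d_{v(h_t)}\mathbf 1\{v(h_t)\ne v_0\}$. Call $t\le k$ a \emph{repeat} if $v(h_t)=v(h_{t'})\ne v_0$ for some $t'<t$, and let $\Lambda$ be the sum of $\hat D_t$ over repeats. By \eqref{eq:step},
\[
A_t\ge\Delta+\sum_{i\le t}(\hat D_i-2)-\Lambda,\qquad t\le k .
\]
The $\hat D_i$ are independent and identically distributed, with second moment at most $s_n$ and mean $2-\varepsilon-\Delta^2/\ell$. By \eqref{eq:aN}, $\Delta^2/(\varepsilon n)=a^2/N\to0$, so the mean is $2-(1+o(1))\varepsilon$, and $\Delta+\mathbb E\sum_{i\le t}(\hat D_i-2)\ge\Delta-(1+o(1))(1-\delta)\Delta\ge\frac\delta2\Delta$ for $t\le k$. By Kolmogorov's inequality, the probability that some centered partial sum with $t\le k$ exceeds $\frac\delta8\Delta$ in absolute value is at most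
\[
\frac{64ks_n}{\delta^2\Delta^2}\le\frac{C}{\delta^2a}\to0;
\]
this is where $a\to\infty$ is needed. Summing over pairs $t'<t\le k$ and vertices $w$,
\[
\mathbb E[\Lambda]\le\frac{k^2}2\sum_w\Big(\frac{d_w}\ell\Big)^2d_w=\frac{k^2s_n}{2\ell}\le C\Delta\cdot\frac{\Delta}{\varepsilon^2n}=C\Delta\cdot\frac aN=o(\Delta),
\]
so $\Lambda\le\frac\delta8\Delta$ whp. Hence whp $A_t\ge\frac\delta4\Delta>0$ for all $t\le k$. A step that is not fresh either has $v(h_t)=v_0$, with probability $\Delta/\ell=o(1)$, or is a repeat, and the number of repeats is at most $\Lambda$. So the expected number of such steps is at most $k\Delta/\ell+\mathbb E[\Lambda]=o(k)$, because $\Delta=o(k)$. By \eqref{eq:onecomp}, whp some component has at least $(1-\delta)k$ vertices. Since $\delta$ is arbitrary, the claim follows.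
\end{proof}

\subsection{Many attempts}

We cut the sequence of samples into blocks of equal length $B$; each block is one attempt at a component of size about $k=c_1L/I_n$. Four difficulties determine the construction.

First, under the tilt $\theta^\circ$ the walk has no drift and is unlikely to stay positive for long. We tilt by $\theta_\kappa$ instead. The walk then has drift $\kappa\varepsilon$, at the price of a factor $1+O(\kappa)$ in the exponent. Second, the tilted walk is positive only after a burn-in time $r$ at which the drift $\kappa\varepsilon r$ dominates the fluctuation $\sqrt{Vr}$, where $V$ bounds the tilted variance. Third, earlier blocks use up vertices, in particular those of large degree on which the tilt relies; this limits the total number of samples to about $\varepsilon n/(1+a)$. Fourth, the tilt inflates the chance of sampling the same vertex twice by up to $e^{2\theta_\kappa\Delta}$. The second and fourth points require $\theta_n\Delta$ to be at most a small multiple of $L$. In the opposite case a single hub will be enough.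

\begin{proposition}\label{prop:block}
There is a constant $C_0$ depending only on the law of $D$ with the following property. Fix $\kappa\in(0,1]$, $c_0\in(0,\frac1{4K}]$, $c_1\in(0,1]$ and $\iota\in(0,\frac12]$, and assume that $\theta_n\Delta\le c_0L$ for all large $n$. Let $k=\lceil c_1L/I_n\rceil$. Then
\[
\mathbb P\big(|\mathcal C_{\max}|<(1-\iota)k\big)\le o(1)+e^{-pb},
\]
where
\[
p=\tfrac12\exp\Big\{-\big(1+2KL^{-1/2}+6K\kappa\big)\big(c_1L+C_0\kappa^{-2}(1+\theta_n\Delta)\big)\Big\},\qquad b\ge\frac{c'N}{L^2(1+a)^2}-1,
\]
and $c'>0$ depends only on $\kappa,c_0,c_1$ and the law of $D$.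
\end{proposition}

\begin{proof}
Write $\theta=\theta_\kappa\le K\theta_n$ and $\beta=L^{-1/2}$. Constants $c',C'$ may depend on $\kappa,c_0,c_1$.

\medskip\noindent\emph{Step 1: sizes.} By Lemma~\ref{lem:theta}(d),
\begin{equation}\label{eq:V}
\mathbb E[(D^*)^2e^{\theta D^*}]=s_n+\mathbb E[(D^*)^2(e^{\theta D^*}-1)]\le s_n+\Delta G(\theta)\le s_n+Ka=:V,
\end{equation}
and $1+a\le V\le C(1+a)$. Let $r=\lceil512V/(\kappa\varepsilon)^2\rceil$ and $B=r+k$. Then $(1+a)\varepsilon^{-2}\le r\le C\kappa^{-2}(1+a)\varepsilon^{-2}$. By $I_n\le K\varepsilon\theta_n$ and $\theta_n\le\varepsilon$,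
\[
rI_n\le C\kappa^{-2}(1+a)\theta_n/\varepsilon=C\kappa^{-2}(\theta_n/\varepsilon+\theta_n\Delta)\le C\kappa^{-2}(1+\theta_n\Delta).
\]
Since $kI_n\le c_1L+I_n\le c_1L+1$, this gives, for a suitable $C_0$,
\begin{equation}\label{eq:IB}
I_nB\le c_1L+C_0\kappa^{-2}(1+\theta_n\Delta).
\end{equation}
Since $\theta_n\Delta\le c_0L$ and $kI_n\ge c_1L$, it also gives $r\le C'k$, and with Lemma~\ref{lem:theta}(e)
\begin{equation}\label{eq:B}
B\le C'k\le C'L/I_n\le C'L(1+a)\varepsilon^{-2}.
\end{equation}

\noindent\emph{Step 2: blocks and depletion.} Start with $U_0=\emptyset$. Let $t_*=\varepsilon n/(L(1+a))$ and $b=\lfloor t_*/B\rfloor$. By \eqref{eq:B}, $b+1\ge c'NL^{-2}(1+a)^{-2}$, and $b\to\infty$ by \eqref{eq:aN}. Block $j\in\{1,\dots,b\}$ consists of the samples with indices in $((j-1)B,jB]$. Let $P_j$ be the set of vertices sampled before block $j$, and let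
\[
\mathcal G_j=\Big\{\sum_{w\in P_j}d_w^2e^{\theta d_w}\le\beta\varepsilon\ell\Big\}.
\]
The sum, divided by $\ell$, is the loss in the numerator of the tilted mean when the vertices of $P_j$ are no longer available, so $\mathcal G_j$ says that this loss is small compared with $\varepsilon$. The events $\mathcal G_j$ decrease in $j$, and $\mathcal G_j$ is determined by the samples before block $j$. A vertex $w$ lies in $P_b$ with probability at most $t_*d_w/\ell$, so by \eqref{eq:V}
\[
\mathbb E\sum_{w\in P_b}d_w^2e^{\theta d_w}\le t_*\,\mathbb E[(D^*)^2e^{\theta D^*}]\le t_*V\le C\varepsilon n/L,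
\]
and Markov's inequality gives $\mathbb P(\mathcal G_b^c)\le CL^{-1/2}\to0$.

\medskip\noindent\emph{Step 3: the tilted law of one block.} Condition on the samples before block $j$, assume that $\mathcal G_j$ holds, and write $P=P_j$. Relabel the samples of the block as $h_1,\dots,h_B$; they are independent and uniform. Let $\hat D_i=d_{v(h_i)}\mathbf 1\{v(h_i)\notin P\}$, let $\hat D$ be a generic copy, and put $Z=\mathbb E[e^{\theta D^*}]$, $\hat Z=\mathbb E[e^{\theta\hat D}]$. Then $Z\ge\hat Z\ge1$, and by $e^y-1\le ye^y$ and $\mathcal G_j$,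
\begin{gather*}
Z-\hat Z=\frac1\ell\sum_{w\in P}d_w(e^{\theta d_w}-1)\le\theta\beta\varepsilon,\\
0\le\mathbb E[D^*e^{\theta D^*}]-\mathbb E[\hat De^{\theta\hat D}]=\frac1\ell\sum_{w\in P}d_w^2e^{\theta d_w}\le\beta\varepsilon .
\end{gather*}
In particular $Z/\hat Z\le1+\theta\beta\varepsilon$ and $\log\hat Z\ge\log Z-\theta\beta\varepsilon$. Let $Q$ be the law under which $h_1,\dots,h_B$ are independent, each with density $e^{\theta\hat D}/\hat Z$ with respect to the uniform law. By the definition of $\theta_\kappa$, $\mathbb E[D^*e^{\theta D^*}]=(2+\kappa\varepsilon)Z$. So the drift $\mu:=\mathbb E_Q[\hat D]-2$ satisfies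
\[
\mu\ge\frac{(2+\kappa\varepsilon)Z-\beta\varepsilon}{Z}-2\ge(\kappa-\beta)\varepsilon,\qquad
\mu\le(2+\kappa\varepsilon)(1+\theta\beta\varepsilon)-2\le\kappa\varepsilon+3\theta\beta\varepsilon .
\]
As $\beta,\theta\to0$, we get $\frac12\kappa\varepsilon\le\mu\le2\kappa\varepsilon$. By \eqref{eq:V} and $\hat Z\ge1$, the variance of $\hat D$ under $Q$ is at most $V$. Let $\hat S_i=\sum_{u\le i}(\hat D_u-2)$.

\medskip\noindent\emph{Step 4: a typical event under $Q$.} We define three events.

Let $E_1=\{|\hat S_i-i\mu|\le\frac14\kappa\varepsilon i\text{ for all }i\in[r,B]\}$. For $i\in[2^ur,2^{u+1}r)$ the threshold is at least $\frac14\kappa\varepsilon2^ur$, so Kolmogorov's inequality applied to each dyadic range gives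
\[
Q(E_1^c)\le\sum_{u\ge0}\frac{16\cdot2^{u+1}rV}{\kappa^2\varepsilon^2\,2^{2u}r^2}=\frac{64V}{\kappa^2\varepsilon^2r}\le\frac18 .
\]
On $E_1$ we have $\hat S_i\ge\frac14\kappa\varepsilon r$ for $i\in[r,B]$, and $\hat S_B\le3\kappa\varepsilon B$.

Call $i\le B$ a repeat if $v(h_i)\notin P$ and $v(h_i)=v(h_{i'})$ for some $i'<i$ in the block. Let $\Lambda$ be the sum of $\hat D_i$ over repeats and $E_2=\{\Lambda<\frac14\kappa\varepsilon r\}$. For $w\notin P$, $Q(v(h_i)=w)\le d_we^{\theta d_w}/\ell$. Since $2\theta\Delta\le2Kc_0L\le L/2$,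
\[
\mathbb E_Q[\Lambda]\le\frac{B^2}{2\ell^2}\sum_wd_w^3e^{2\theta d_w}\le\frac{B^2s_n}{2\ell}N^{1/2}.
\]
By \eqref{eq:B}, $\varepsilon r\ge(1+a)/\varepsilon$ and \eqref{eq:aN},
\[
\frac{\mathbb E_Q[\Lambda]}{\varepsilon r}\le C'\,\frac{L^2(1+a)N^{1/2}}{n\varepsilon^3}\le C'L^2N^{-1/6}\to0,
\]
so $Q(E_2)\to1$.

Let $E_3$ be the event that at most $\iota k$ steps of the block are not fresh. A step that is not fresh is a repeat or has $v(h_i)\in P$. The number of repeats is at most $\Lambda$, and $Q(v(h_i)\in P)\le\ell^{-1}\sum_{w\in P}d_w\le\beta\varepsilon$ by $\mathcal G_j$. So the $Q$-expected number of such steps is at most $o(\varepsilon r)+B\beta\varepsilon=o(k)$, and $Q(E_3)\to1$.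

All these bounds are uniform in $j$ and in the past, as long as $\mathcal G_j$ holds. Hence $E=E_1\cap E_2\cap E_3$ has $Q(E)\ge\frac12$ for large $n$.

\medskip\noindent\emph{Step 5: back to the uniform law.} The density of the uniform law of the block with respect to $Q$ is $\prod_{i\le B}\hat Ze^{-\theta\hat D_i}=\exp\{B(\log\hat Z-2\theta)-\theta\hat S_B\}$. We have $\log Z-2\theta=\log\varphi(\theta)\ge-I_n$, and $\theta\varepsilon\le K\theta_n\varepsilon\le2KI_n$. Using $\hat S_B\le3\kappa\varepsilon B$ on $E$ and then \eqref{eq:IB},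
\[
\mathbb P(E\mid\text{past})\ge Q(E)\,e^{-B(I_n+\theta\beta\varepsilon+3\kappa\theta\varepsilon)}\ge\tfrac12e^{-BI_n(1+2K\beta+6K\kappa)}\ge p .
\]
Let $t_0=(j-1)B$. On $E$, \eqref{eq:step} and $A_{t_0}\ge0$ give $A_{t_0+i}\ge\hat S_i-\Lambda>0$ for all $i\in[r,B]$. At least $(1-\iota)k$ of the $k$ steps $t_0+r+1,\dots,t_0+B$ are fresh, so by \eqref{eq:onecomp} some component has at least $(1-\iota)k$ vertices.

\medskip\noindent\emph{Step 6: conclusion.} Let $E^{(j)}$ be the event $E$ for block $j$, and $F_j=\mathcal G_j\setminus E^{(j)}$. Given the samples before block $j$, which determine $F_1,\dots,F_{j-1}$ and $\mathcal G_j$, the event $F_j$ has probability at most $1-p$. Since $\mathcal G_b\subseteq\mathcal G_j$ for $j\le b$,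
\[
\mathbb P\big(|\mathcal C_{\max}|<(1-\iota)k\big)\le\mathbb P(\mathcal G_b^c)+\mathbb P\Big(\bigcap_{j\le b}F_j\Big)\le o(1)+(1-p)^b\le o(1)+e^{-pb}.
\]
This proves the proposition.
\end{proof}

\subsection{Proofs of Theorem~\ref{thm:order} and Theorem~\ref{thm:sharp}(b),(c)}

\begin{proof}[Proof of the lower half of Theorem~\ref{thm:order}]
Fix $c_0\le\frac1{4K}$ and $c_1\le1$, depending only on the law of $D$, with $7K(c_1+C_0c_0)\le\frac16$. Split the integers $n$ into two classes and treat each class, if infinite, as a subsequence.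

Suppose $\theta_n\Delta\le c_0L$. Apply Proposition~\ref{prop:block} with $\kappa=1$ and $\iota=\frac12$. For large $n$, $1+2KL^{-1/2}+6K\le7K$, so $p\ge\frac12e^{-7KC_0}N^{-1/6}$. By \eqref{eq:aN}, $(1+a)^2\le4N^{2/3}$, so $b\ge\frac14c'L^{-2}N^{1/3}-1$ and $pb\to\infty$. Hence whp
\[
|\mathcal C_{\max}|\ge\frac k2\ge\frac{c_1L}{2I_n}\ge\frac{c_1}{2K}\cdot\frac{L}{\varepsilon\theta_n}.
\]

Suppose $\theta_n\Delta>c_0L$. By Lemma~\ref{lem:theta}(a), $a=\varepsilon\Delta\ge\theta_n\Delta>c_0L\to\infty$, so Theorem~\ref{thm:sharp}(d) gives whp $|\mathcal C_{\max}|\ge\frac{\Delta}{2\varepsilon}\ge\frac{c_0}2\cdot\frac L{\varepsilon\theta_n}$.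
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
If $\varepsilon\Delta=o(L)$ then $\theta_n\Delta=o(L)$ by Lemma~\ref{lem:theta}(a). So assume $\theta_n\Delta=o(L)$. The upper bound is part (a). Let $\delta,\iota\in(0,\frac12)$, choose $\kappa\in(0,1]$ with $(1+6K\kappa)(1-\delta)\le1-\frac\delta2$, and apply Proposition~\ref{prop:block} with $c_0=\frac1{4K}$ and $c_1=1-\delta$. The burn-in term $C_0\kappa^{-2}(1+\theta_n\Delta)$ is $o(L)$, so $p\ge N^{-1+\delta/2-o(1)}$. By Lemma~\ref{lem:theta}(b), $\log(1+a)\le C\theta_n\Delta=o(L)$, so $b\ge N^{1-o(1)}$ and $pb\to\infty$. Hence whp $|\mathcal C_{\max}|\ge(1-\iota)(1-\delta)L/I_n$, with $\iota$ and $\delta$ arbitrarily small.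
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c)]
Let $a\to0$. By part (b) it suffices to show $I_n\sim\varepsilon^2/(2\sigma^2)$. Put $X=D^*-2$ and $K'=\max\{K,1/\sigma^2\}$. For $0\le\theta\le K'\varepsilon$ we have $\theta|X|\le\theta\Delta\le K'a\to0$, so $e^{\theta X}=1+\theta X+\frac12\theta^2X^2(1+O(a))$ uniformly. Since $\mathbb E[X]=-\varepsilon$ and $\mathbb E[X^2]=s_n-4(2-\varepsilon)+4\to\sigma^2$, we get $\varphi(\theta)=1-\varepsilon\theta+\frac12\sigma^2\theta^2+o(\varepsilon^2)$. As $\varphi(\theta)-1=O(\varepsilon^2)$,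
\[
\log\varphi(\theta)=-\varepsilon\theta+\tfrac12\sigma^2\theta^2+o(\varepsilon^2)\qquad\text{uniformly on }[0,K'\varepsilon].
\]
This interval contains the minimizer $\theta^\circ\le K\theta_n\le K\varepsilon$ of the left side and the minimizer $\varepsilon/\sigma^2$ of the quadratic. So the two minima differ by $o(\varepsilon^2)$, and the minimum of the quadratic is $-\varepsilon^2/(2\sigma^2)$.
\end{proof}

\section{When $M_n$ is the right order}\label{sec:compare}

Since $M_n=\frac L\varepsilon\max\{\Delta/L,1/\varepsilon\}$, we have $\frac{L}{\varepsilon\theta_n}=M_n\min\{\varepsilon,L/\Delta\}/\theta_n$, and Theorem~\ref{thm:order} says that whp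
\begin{equation}\label{eq:ratio}
c\,\frac{\min\{\varepsilon,L/\Delta\}}{\theta_n}\le\frac{|\mathcal C_{\max}|}{M_n}\le C\,\frac{\min\{\varepsilon,L/\Delta\}}{\theta_n}.
\end{equation}
What remains is a deterministic question about $\theta_n$.

\begin{proof}[Proof of Theorem~\ref{thm:claim}(a),(b)]
(a) The lower bound is \eqref{eq:ratio} combined with Lemma~\ref{lem:theta}(c). The upper bound is Theorem~\ref{thm:order} combined with $1/\theta_n\le C\Delta/\log(1+a)$ from Lemma~\ref{lem:theta}(b).

(b) If the lower limit is positive, the right side of \eqref{eq:ratio} is bounded, and together with the lower bound in (a) this gives \eqref{eq:M}. If it is zero, the left side of \eqref{eq:ratio} tends to infinity along a subsequence. Along it $|\mathcal C_{\max}|/M_n\to\infty$ in probability, so \eqref{eq:M} fails.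
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:suff}]
By Theorem~\ref{thm:claim}(b) it suffices to show $\theta_n\ge c\min\{\varepsilon,L/\Delta\}$ for large $n$. In this proof constants may depend on the sequence. Since $G$ is increasing, $G(u)\le\varepsilon$ implies $\theta_n\ge u$.

(a) By Lemma~\ref{lem:theta}(b), $\theta_n\ge c\varepsilon/(1+a)\ge c\varepsilon$ when $a$ is bounded.

(b) By Lemma~\ref{lem:theta}(b), $\theta_n\ge c\log(1+a)/\Delta\ge cL/\Delta$ when $\log(1+a)\ge cL$.

(c) Let $0<z\le\min\{1,\kappa(p-3)\}$ and $u=z\min\{\varepsilon,L/\Delta\}$. On $\{uD^*\le1\}$ we have $e^{uD^*}-1\le2uD^*$. On $\{uD^*>1\}$ we use $e^{uD^*}\le e^{u\Delta}\le e^{zL}=N^z\le n^z$, and the moment assumption makes this event rare: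
\[
\mathbb E[D^*\mathbf 1\{uD^*>1\}]\le u^{p-2}\,\mathbb E[(D^*)^{p-1}]=u^{p-2}\,\mathbb E[D_n^p]/\mathbb E[D_n]\le Cu^{p-2}.
\]
Since $u\le z\varepsilon$, $z\le1$ and $p-2>1$, we have $u^{p-2}\le z\varepsilon\cdot\varepsilon^{p-3}$, and $n^z\varepsilon^{p-3}\le n^{z-\kappa(p-3)}\le1$. Hence
\[
G(u)\le2us_n+Cn^zu^{p-2}\le Cz\varepsilon
\]
with $C$ independent of $z$. For $z$ small and fixed, $G(u)\le\varepsilon$.

(d) For $0\le u\le\kappa/2$, use $e^y-1\le ye^y$ and $x^3\le Ce^{\kappa x/2}$ for $x\ge0$:
\[
G(u)\le u\,\mathbb E[(D^*)^2e^{uD^*}]=u\,\frac{\mathbb E[D_n^3e^{uD_n}]}{\mathbb E[D_n]}\le Cu\,\mathbb E[e^{\kappa D_n}]\le C_1u .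
\]
Take $u=\varepsilon/C_1$, which is at most $\kappa/2$ for large $n$.

(e) Suppose $\theta_n/\min\{\varepsilon,L/\Delta\}\to0$ along a subsequence. Pass to a further subsequence along which either $a$ is bounded, or $a\to\infty$ and $(\log a)/L$ converges; the latter ratio lies in $[0,\frac13]$ by \eqref{eq:aN}. The bound in (a) excludes bounded $a$, and the bound in (b) excludes a positive limit. So $a\to\infty$ and $\log a=o(L)$ along this subsequence, contrary to (e).
\end{proof}

\begin{remark}[Both conditions in Theorem~\ref{thm:suff}(c) are needed]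
Higher moments alone do not give \eqref{eq:M}. In Lemma~\ref{lem:hubs} take $e_n=1/\log\log n$, $h$ odd with $|h-e_n^{-3}|\le2$, and $m=\lfloor ne^{-\sqrt h}\rfloor$. Then $m\to\infty$, $mh^p/n\le h^pe^{-\sqrt h}\to0$ for every $p$, and $mh^2/(e_nn)\le Ch^{7/3}e^{-\sqrt h}\to0$. So the lemma applies and all moments of $D_n$ converge. Since $\varepsilon\ell/(mh^2)\le Ce^{\sqrt h}$, \eqref{eq:hubtheta} gives $\theta_n\le(\sqrt h+C)/h\le C\varepsilon^{3/2}$. Here $a\sim\varepsilon^{-2}\sim(\log\log n)^2$ and $L\sim\log n$, so $\min\{\varepsilon,L/\Delta\}=\varepsilon$, and \eqref{eq:ratio} gives $|\mathcal C_{\max}|/M_n\to\infty$ in probability. Thus the condition $\varepsilon\le n^{-\kappa}$ cannot simply be dropped. Theorem~\ref{thm:claim}(c) with $e_n=n^{-1/4}$ and $\alpha_n=\log n$ shows that the moment condition cannot be dropped either.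
\end{remark}

\begin{remark}[What is not determined]
When $\theta_nd_{\max}$ is not $o(L)$, for instance of order $L$ with boundedly many hubs in the largest component, we do not determine the sharp constant. There Theorem~\ref{thm:order} gives the order, and parts (a) and (d) of Theorem~\ref{thm:sharp} give one-sided constants.
\end{remark}

\begin{thebibliography}{1}

\bibitem{SPRG}
\emph{Stochastic Processes on Random Graphs},
\texttt{https://www.win.tue.nl/\textasciitilde rhofstad/SaintFlour\_SPoRG.pdf}.

\end{thebibliography}
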